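\title{Testing Isomorphism of Bounded-Degree Graphs Takes a Linear Number of Queries}

\begin{abstract}
We determine the query complexity of testing whether two $n$-vertex graphs of maximum degree at most $d$, given by oracles to their incidence lists, are isomorphic or $\varepsilon$-far from isomorphic. For every $d\ge 3$ and every sufficiently small $\varepsilon>0$ the complexity is $\Theta(n)$, and the lower bound holds even when one of the two graphs is fixed and known to the tester. For $d\le 2$, $O(\varepsilon^{-4})$ queries suffice, independently of $n$. The hard instances encode a sparse system $Ax=b$ of linear equations over $\mathbb F_2$: the graph built from $b$ is isomorphic to the graph built from $0$ when the system is solvable and far from it when the system is far from solvable, while a query reveals at most one bit of $b$.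
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The model and the problem}

Fix a degree bound $d\ge1$ and write $[n]=\{1,\dots,n\}$. In the \emph{bounded-degree graph model}, a graph $G$ on the vertex set $[n]$ with maximum degree at most $d$ is represented by an \emph{incidence function} $g:[n]\times[d]\to[n]\cup\{0\}$, where $g(u,i)$ is the $i$-th neighbor of $u$, and $g(u,i)=0$ if $u$ has fewer than $i$ neighbors. The neighbors of each vertex may be listed in any order. A \emph{query} is a pair $(u,i)$, and its answer is $g(u,i)$.

For graphs $G,H$ with the same number of vertices and a bijection $\varphi:V(G)\to V(H)$, put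
\[
\xi(\varphi)=\bigl|\varphi(E(G))\,\triangle\,E(H)\bigr|,\qquad \operatorname{dist}(G,H)=\min_{\varphi}\xi(\varphi).
\]
Thus $\operatorname{dist}(G,H)$ is the least number of edges that must be added to or removed from $G$ to obtain a graph isomorphic to $H$, and it vanishes exactly when $G\cong H$. Two $n$-vertex graphs of maximum degree at most $d$ are \emph{$\varepsilon$-far from isomorphic} if $\operatorname{dist}(G,H)>\varepsilon dn/2$. Since $dn/2$ is the largest possible number of edges, $\varepsilon$ measures the distance as a fraction of the size of the input.

An \emph{isomorphism tester} is a randomized algorithm that is given $n$ and $\varepsilon$ and may query, adaptively, the incidence functions of two $n$-vertex graphs $G_1,G_2$ of maximum degree at most $d$. It must accept with probability at least $2/3$ if $G_1\cong G_2$, and reject with probability at least $2/3$ if the pair is $\varepsilon$-far from isomorphic. Only queries are charged; computation is free. The \emph{query complexity} $Q=Q(n,d,\varepsilon)$ is the least $q$ such that some tester makes at most $q$ queries on every input. In the \emph{fixed-graph} version, $G_2$ is a graph $H$ known to the tester, and only $G_1$ is queried; we then speak of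 a tester for isomorphism to $H$. A two-graph tester yields such a tester with no more queries (answer the queries to $G_2$ from a fixed incidence function of $H$), so a lower bound for the fixed-graph version is a lower bound for $Q$.

It is known that for a suitable constant $d$ and a suitable constant $\varepsilon>0$ every isomorphism tester needs $\tilde\Omega(n^{2/3})$ queries, that is, $n^{2/3}$ up to polylogarithmic factors, and that this holds already for pairs of graphs whose connected components have polylogarithmic size. The problem of determining $Q$ up to polylogarithmic factors, for a sufficiently large constant $d$ and a sufficiently small constant $\varepsilon$, is posed in~\cite{slides}.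

\subsection*{Results}

\begin{theorem}\label{thm:main}
There are absolute constants $c,\kappa>0$ such that for every $d\ge3$, every $0<\varepsilon\le2\kappa/d$ and all sufficiently large $n$,
\[
cn\le Q(n,d,\varepsilon)\le 2dn .
\]
The lower bound holds even if $G_2$ is a fixed graph $H_n$ known to the tester.
\end{theorem}

\begin{theorem}\label{thm:small}
For $d\in\{1,2\}$ we have $Q(n,d,\varepsilon)=O(\varepsilon^{-4})$, independently of $n$.
\end{theorem}

So the answer to the problem is $\Theta(n)$, with no logarithmic factors. The upper bound in Theorem~\ref{thm:main} is the trivial one: query all $dn$ entries of each incidence function and accept if and only if $G_1\cong G_2$. The content is the lower bound. The condition $\varepsilon\le2\kappa/d$ says that $\varepsilon dn/2\le\kappa n$; it appears because our hard graphs have $O(n)$ edges whatever $d$ is, whereas distance is measured in units of $dn/2$.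

\subsection*{What one might expect}

For $d=1$ a graph is a matching together with isolated vertices. The distance between two such graphs is the difference of their numbers of edges, so the task is to estimate the fraction of matched vertices, and a sample whose size depends only on $\varepsilon$ does this. For $d=2$ the components are paths and cycles, long components can be cut and rejoined at little cost, and the task is to compare two distributions on few points: the distributions of the isomorphism type of the component of a random vertex (Section~\ref{sec:small}). For larger $d$, two graphs are still isomorphic exactly when these two distributions agree, but there are more types, and one expects to learn about the distributions from coincidences among samples. Among $q$ uniform samples from $n$ points the expected number of coinciding pairs is $\binom q2/n$ and that of coinciding triples is $\binom q3/n^2$. Pairs appear at $q\approx n^{1/2}$ and triples at $q\approx n^{2/3}$, the exponent of the known lower bound, and both are plentiful long before $q$ reaches $n$. This suggests an answer of the form $n^\theta$ with $\theta<1$.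

The guess fails because there is an obstruction that has nothing to do with finding out which vertex is which. In our hard instances the tester knows the role of every vertex of $G_1$ from its name. All it lacks is a string $b$ of $\Theta(n)$ bits, any one of which it can read with a single query, and $G_1$ is isomorphic to the known graph when $b$ lies in a certain linear subspace of low dimension. The subspace is chosen so that a random element of it and a uniformly random string look exactly alike on every set of $\delta' n$ coordinates, for a constant $\delta'>0$.

The ingredients are inspired by the Cai--F\"urer--Immerman gadget, the Bogdanov--Obata--Trevisan lower bounds for testing satisfiability, and the O'Donnell--Wright--Wu--Zhou reduction to robust isomorphism. The proof is self-contained and uses, from probability, only the inequalities of Hoeffding and Markov. Section~\ref{sec:gadget} defines the graphs and works out the smallest example. Section~\ref{sec:system} constructs the linear system and isolates three properties of a family of graphs that imply a lower bound. Section~\ref{sec:49} verifies them for graphs of maximum degree $49$, and Section~\ref{sec:three} reduces the degree to $3$.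

\section{Linear equations as graphs}\label{sec:gadget}

Let $I$ be a finite set of \emph{variables} and $J$ a finite set of \emph{equations}, and let each $j\in J$ come with three distinct variables $v_1(j),v_2(j),v_3(j)\in I$. Let $A\in\mathbb F_2^{J\times I}$ be the matrix defined by
\[
(Ax)_j=x_{v_1(j)}+x_{v_2(j)}+x_{v_3(j)}\qquad(x\in\mathbb F_2^I,\ j\in J).
\]
For each right-hand side $b\in\mathbb F_2^J$ we define a graph $G_b$ that has a vertex for each value of each variable and a vertex for each local solution of each equation.

\begin{itemize}
\item For $v\in I$ and $\alpha\in\mathbb F_2$ there is a \emph{variable vertex} $(v,\alpha)$, whose \emph{label} is $\alpha$. The two vertices $(v,0),(v,1)$ form the \emph{pair} of $v$ and are joined by a \emph{pair edge}.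
\item For $j\in J$ and $\alpha_1,\alpha_2\in\mathbb F_2$ there is an \emph{equation vertex} $(j;\alpha_1,\alpha_2)$. With $\alpha_3=b_j+\alpha_1+\alpha_2$, it is joined to $(v_c(j),\alpha_c)$ for $c=1,2,3$.
\end{itemize}

The four vertices of equation $j$ correspond to the four triples $(\alpha_1,\alpha_2,\alpha_3)$ with sum $b_j$; see Figure~\ref{fig:gadget}. We name them by their first two coordinates so that all graphs $G_b$ have the same vertex set. They also have the same number of edges, and only the edges from equation vertices to their third variable depend on $b$. Each equation containing $v$ has two vertices adjacent to $(v,\alpha)$, so a variable vertex has degree $1+2C$ if its variable occurs in $C$ equations. One fact about $b=0$ will carry the whole argument: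
\begin{equation}\label{eq:even}
\text{in $G_0$, the labels of the three neighbors of any equation vertex sum to $0$.}
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.45,yscale=1.1,every node/.style={font=\small,inner sep=2pt}]
\node[draw] (e00) at (0.6,2) {$(j;0,0)$};
\node[draw] (e01) at (2.2,2) {$(j;0,1)$};
\node[draw] (e10) at (3.8,2) {$(j;1,0)$};
\node[draw] (e11) at (5.4,2) {$(j;1,1)$};
\node[draw,rounded corners] (a0) at (0,0) {$(v_1,0)$};
\node[draw,rounded corners] (a1) at (1,0) {$(v_1,1)$};
\node[draw,rounded corners] (b0) at (2.5,0) {$(v_2,0)$};
\node[draw,rounded corners] (b1) at (3.5,0) {$(v_2,1)$};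
\node[draw,rounded corners] (c0) at (5,0) {$(v_3,0)$};
\node[draw,rounded corners] (c1) at (6,0) {$(v_3,1)$};
\draw[thick] (a0)--(a1) (b0)--(b1) (c0)--(c1);
\draw (e00)--(a0) (e01)--(a0) (e10)--(a1) (e11)--(a1);
\draw (e00)--(b0) (e01)--(b1) (e10)--(b0) (e11)--(b1);
\draw[dashed] (e00)--(c0) (e01)--(c1) (e10)--(c1) (e11)--(c0);
\end{tikzpicture}
\caption{The part of the graph $G_b$ that encodes one equation $x_{v_1}+x_{v_2}+x_{v_3}=b_j$, drawn for $b_j=0$. Each top vertex is a solution of the equation and is joined to the three values that it assigns. For $b_j=1$ the four dashed edges switch their lower ends between $(v_3,0)$ and $(v_3,1)$, and nothing else changes.}\label{fig:gadget}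
\end{figure}

\begin{example}\label{ex:two}
Take $I=\{1,2,3\}$ and two equations with the same left-hand side:
\[
x_1+x_2+x_3=b_1,\qquad x_1+x_2+x_3=b_2 .
\]
The graph $G_b$ has six variable vertices of degree $5$ and eight equation vertices of degree $3$. The system is solvable exactly for $b\in\{00,11\}$.

\emph{Solvable systems give isomorphic graphs.} Exchange $(3,0)$ with $(3,1)$ and fix all other vertices. The edge from $(j;\alpha_1,\alpha_2)$ to $(3,\alpha_1+\alpha_2)$ in $G_{00}$ goes to the edge from $(j;\alpha_1,\alpha_2)$ to $(3,1+\alpha_1+\alpha_2)$ in $G_{11}$, and all other edges stay in place. So $G_{00}\cong G_{11}$. The exchange corresponds to the solution $x=(0,0,1)$.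

\emph{An isomorphism gives a solution.} Suppose $\varphi:G_{01}\to G_{00}$ is an isomorphism. It preserves degrees, so it maps variable vertices to variable vertices, and since the pair edges are the only edges between variable vertices, it maps pairs to pairs. Hence for $c=1,2,3$ there is $x_c\in\mathbb F_2$ such that $\varphi$ adds $x_c$ to the labels of both vertices $(c,0),(c,1)$. The neighbors of $(1;0,0)$ in $G_{01}$ have labels $0,0,0$, and their images are the neighbors of an equation vertex of $G_{00}$, so \eqref{eq:even} gives $x_1+x_2+x_3=0$. The neighbors of $(2;0,0)$ have labels $0,0,1$, and the same argument gives $x_1+x_2+x_3=1$. This is a contradiction, so $G_{01}\not\cong G_{00}$.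

\emph{One query tells nothing.} With suitably ordered neighbor lists (Lemma~\ref{lem:onebit} below), the answer to a query is determined by $b_1$ alone or by $b_2$ alone. Each of these bits is uniform when $b$ is uniform in $\{00,11\}$ and also when $b$ is uniform in $\mathbb F_2^2$. So a one-query algorithm behaves identically in both cases, although $G_b\cong G_{00}$ always holds in the first case and fails with positive probability in the second. Two queries separate the cases, because the two rows of $A$ are linearly dependent.
\end{example}

The example shows what must be scaled up. The number of rows that are guaranteed to be independent has to grow from one to a constant fraction of all rows. A random right-hand side has to be not only unsolvable with high probability but far from solvable. And the passage from isomorphisms to solutions has to survive errors, turning a bijection with few wrong edges into an assignment with few violated equations.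

\section{A locally independent linear system}\label{sec:system}

The first two requirements pull in opposite directions: to be far from solvable for random $b$, the system needs many more equations than variables, so its rows are highly dependent, and yet no small set of rows may be dependent. In addition every variable must occur in a bounded number of equations, to keep the degrees bounded. A random system built from permutations achieves all of this.

Fix the constants
\[
C=24,\qquad K=\tfrac14e^5C^2=144e^5,\qquad\delta=1/K .
\]
Let $I=\{1,2,3\}\times[N]$, so the variables fall into three \emph{classes} of size $N$, and let $J=[C]\times[N]$, so the $M=24N$ equations fall into $C$ \emph{blocks} of size $N$. Given permutations $\sigma_1,\tau_1,\dots,\sigma_C,\tau_C$ of $[N]$, equation $j=(k,i)$ has the variables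
\[
v_1(j)=(1,i),\qquad v_2(j)=(2,\sigma_k(i)),\qquad v_3(j)=(3,\tau_k(i)).
\]
Each variable $v$ occurs in exactly one equation of block $k$, which we denote by $j_k(v)$, and hence in exactly $C$ equations. Example~\ref{ex:two} is the case $N=1$ with two blocks.

\begin{lemma}\label{lem:indep}
For all large $N$ the permutations can be chosen so that any at most $\delta N$ rows of $A$ are linearly independent over $\mathbb F_2$.
\end{lemma}

\begin{proof}
Choose the $2C$ permutations independently and uniformly. If some family of at most $\delta N$ rows is dependent, then the rows indexed by some nonempty $T\subseteq J$ with $|T|\le\delta N$ sum to zero, which means that every variable occurs in an even number of equations of $T$. Each equation has exactly one variable of each class. So $|T|$ is a sum of even numbers, say $|T|=2s$, and in each class at most $s$ variables occur in $T$, since each one that occurs does so at least twice. Hence there are sets $W_1,W_2,W_3\subseteq[N]$ of size $s$ such that $W_c$ contains the indices of the variables of class $c$ that occur. Writing $T_k=\{i:(k,i)\in T\}$, this means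
\begin{equation}\label{eq:config}
T\subseteq[C]\times W_1,\qquad \sigma_k(T_k)\subseteq W_2\ \text{ and }\ \tau_k(T_k)\subseteq W_3\ \text{ for all }k .
\end{equation}
We bound the expected number of quadruples $(T,W_1,W_2,W_3)$ satisfying \eqref{eq:config}, using $\binom ab\le(ea/b)^b$. For a given $s$ there are at most $(eN/s)^{3s}$ choices of the three sets $W_c$, and then at most $\binom{Cs}{2s}\le(eC/2)^{2s}$ choices of $T\subseteq[C]\times W_1$. With $t_k=|T_k|$,
\[
\Pr[\sigma_k(T_k)\subseteq W_2]=\prod_{l=0}^{t_k-1}\frac{s-l}{N-l}\le\Bigl(\frac sN\Bigr)^{t_k}
\]
(the probability is $0$ if $t_k>s$), and the same bound holds for $\tau_k$ and $W_3$. As $\sum_kt_k=2s$ and the permutations are independent, \eqref{eq:config} holds with probability at most $(s/N)^{4s}$. The expected number of quadruples is therefore at most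
\[
\sum_{1\le s\le\delta N/2}\Bigl(\frac{eN}s\Bigr)^{3s}\Bigl(\frac{eC}2\Bigr)^{2s}\Bigl(\frac sN\Bigr)^{4s}=\sum_{1\le s\le\delta N/2}\Bigl(\frac{Ks}N\Bigr)^s .
\]
Let $N\ge4K^2$. The terms with $s\le\sqrt N$ are at most $(K/\sqrt N)^s$ with $K/\sqrt N\le1/2$, so they sum to at most $2K/\sqrt N$. In the other terms $Ks/N\le K\delta/2=1/2$, so they sum to at most $\sum_{s>\sqrt N}2^{-s}\le2^{1-\sqrt N}$. The total tends to $0$; once it is below $1$, some choice of permutations admits no such quadruple.
\end{proof}

\begin{remark}
Three variables per equation are needed here. With $r$ classes the same count gives the factor $(N/s)^{rs}(s/N)^{2(r-1)s}=(s/N)^{(r-2)s}$, which does not decay for $r=2$. The lemma itself fails for $r=2$ and $C\ge3$: the equations are then the edges of a $C$-regular multigraph on $2N$ vertices, and the rows along a cycle sum to zero. If there is no cycle of length at most $2h$, then the at least $2^h$ non-backtracking walks of length $h$ from a fixed vertex have distinct endpoints, so $2^h\le2N$. Thus some $O(\log N)$ rows are dependent.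
\end{remark}

From now on $N$ is large and $A$ is a fixed matrix as in Lemma~\ref{lem:indep}. Call $b\in\mathbb F_2^J$ \emph{remote} if every $x\in\mathbb F_2^I$ violates at least $M/4=6N$ of the equations of $Ax=b$, that is, if $b$ is at Hamming distance at least $M/4$ from the image of $A$.

\begin{lemma}\label{lem:remote}
A uniformly random $b\in\mathbb F_2^J$ is remote with probability at least $1-e^{-0.9N}$.
\end{lemma}

\begin{proof}
Hoeffding's inequality states that $X\sim\operatorname{Bin}(M,1/2)$ satisfies $\Pr[X\le M/2-t]\le e^{-2t^2/M}$ for $t\ge0$. For fixed $x$ the vector $Ax+b$ is uniform, so the number of violated equations has this distribution and is below $M/4$ with probability at most $e^{-M/8}=e^{-3N}$. The union bound over the $2^{3N}$ vectors $x$ gives $e^{-3N(1-\ln2)}\le e^{-0.9N}$.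
\end{proof}

This is where the size of $C$ matters: the union bound needs $C/8>3\ln2$. Lemma~\ref{lem:indep} holds for every constant $C\ge2$, with $\delta=4/(e^5C^2)$.

Let $\mathrm{YES}$ be the distribution of $b=Ax$ for uniform $x\in\mathbb F_2^I$, and let $\mathrm{NO}$ be the uniform distribution on $\mathbb F_2^J$.

\begin{lemma}\label{lem:indist}
A randomized algorithm that reads, adaptively, at most $\delta N$ coordinates of $b$ accepts with the same probability under $\mathrm{YES}$ and under $\mathrm{NO}$.
\end{lemma}

\begin{proof}
Let $T\subseteq J$ with $|T|\le\delta N$. The rows of $A$ indexed by $T$ are independent, so the linear map $x\mapsto(Ax)_T$ from $\mathbb F_2^I$ to $\mathbb F_2^T$ is onto. Its fibers are cosets of its kernel and have equal size. Hence for every $\beta\in\mathbb F_2^T$ the event $b_T=\beta$ has probability $2^{-|T|}$ under $\mathrm{YES}$, as it does under $\mathrm{NO}$.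

Fix the coins of the algorithm, so that it becomes deterministic. The \emph{transcript} of a run is the pair $(T,\beta)$ of the set of coordinates read and the values seen. If $(T,\beta)$ is the transcript of some run, then the run on $b$ has this transcript if and only if $b_T=\beta$: when $b_T=\beta$, induction on the steps shows that the algorithm reads the same coordinates, sees the same values and gives the same verdict. So the set of accepted $b$ is a disjoint union of events $b_T=\beta$ with $|T|\le\delta N$, and it has the same probability under both distributions. Averaging over the coins finishes the proof.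
\end{proof}

The next proposition lists what a family of graphs must satisfy for this to become a lower bound on testers. We will apply it twice.

\begin{proposition}\label{prop:transfer}
Let $n,d\ge1$ and $\varepsilon>0$. For each $b\in\mathbb F_2^J$ let $\Gamma_b$ be a graph on $[n]$ of maximum degree at most $d$ with incidence function $g_b$. Suppose that
\begin{itemize}
\item[(P1)] for every query $(u,i)$ there is $j\in J$ such that $g_b(u,i)$ is determined by $b_j$;
\item[(P2)] $\Gamma_{Ax}\cong\Gamma_0$ for every $x\in\mathbb F_2^I$;
\item[(P3)] $\operatorname{dist}(\Gamma_b,\Gamma_0)>\varepsilon dn/2$ for every remote $b$.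
\end{itemize}
Then every tester for isomorphism to $\Gamma_0$ makes more than $\delta N$ queries on some input.
\end{proposition}

\begin{proof}
Suppose a tester always makes at most $\delta N$ queries, and run it on $g_b$. By (P1) each query can be answered after reading one coordinate of $b$, so by Lemma~\ref{lem:indist} the acceptance probability $p$ is the same for $b\sim\mathrm{YES}$ and $b\sim\mathrm{NO}$. Under $\mathrm{YES}$, (P2) gives $p\ge2/3$. Under $\mathrm{NO}$, (P3) and Lemma~\ref{lem:remote} give $p\le1/3+e^{-0.9N}$, which is less than $2/3$ for $N\ge2$.
\end{proof}

\section{The lower bound in degree 49}\label{sec:49}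

Let $G_b$ be the graph of Section~\ref{sec:gadget} for the system of Section~\ref{sec:system}. It has $2\cdot3N+4\cdot24N=102N$ vertices; variable vertices have degree $1+2C=49$ and equation vertices have degree $3$. To reach a prescribed number $n$ of vertices we allow isolated \emph{padding vertices}, the same ones for all $b$, and we identify the vertex set with $[n]$ by a bijection that does not depend on $b$. The three lemmas of this section hold for any amount of padding.

\begin{lemma}\label{lem:onebit}
The neighbor lists of the graphs $G_b$ can be ordered so that \textup{(P1)} holds.
\end{lemma}

\begin{proof}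
The list of $(j;\alpha_1,\alpha_2)$ is $(v_1(j),\alpha_1),\ (v_2(j),\alpha_2),\ (v_3(j),b_j+\alpha_1+\alpha_2)$. The list of $(v,\alpha)$ starts with $(v,\alpha+1)$ and continues, for $k=1,\dots,C$ and $j=j_k(v)$, with the two entries
\[
\begin{array}{ll}
(j;\alpha,0),\ (j;\alpha,1)&\text{if $v$ has class $1$},\\
(j;0,\alpha),\ (j;1,\alpha)&\text{if $v$ has class $2$},\\
(j;0,\alpha+b_j),\ (j;1,1+\alpha+b_j)&\text{if $v$ has class $3$}.
\end{array}
\]
The last line lists the two solutions of $b_j+\alpha_1+\alpha_2=\alpha$. All remaining entries are $0$. Each entry involves at most one coordinate of $b$, and which one is determined by the query.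
\end{proof}

\begin{lemma}\label{lem:iso}
For $x\in\mathbb F_2^I$ let $\varphi_x$ fix the padding vertices and map
\[
(v,\alpha)\mapsto(v,\alpha+x_v),\qquad(j;\alpha_1,\alpha_2)\mapsto(j;\alpha_1+x_{v_1(j)},\,\alpha_2+x_{v_2(j)}).
\]
Then $\varphi_x$ is an isomorphism from $G_0$ to $G_{Ax}$.
\end{lemma}

\begin{proof}
The map is a bijection and sends each pair edge to itself. Let $y=(j;\alpha_1,\alpha_2)$, $\alpha_3=\alpha_1+\alpha_2$ and $v_c=v_c(j)$. The neighbors $(v_c,\alpha_c)$ of $y$ in $G_0$ go to $(v_c,\alpha_c+x_{v_c})$. For $c=1,2$ this is the $c$-th neighbor of $\varphi_x(y)$ in $G_{Ax}$ by definition, and for $c=3$ because the third neighbor of $\varphi_x(y)$ has label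
\[
(Ax)_j+\alpha_1+x_{v_1}+\alpha_2+x_{v_2}=\alpha_3+x_{v_3}.
\]
So every edge goes to an edge, and the two graphs have equally many edges.
\end{proof}

For (P3) we repeat the second part of Example~\ref{ex:two} for a bijection that is an isomorphism only up to errors. The errors must be localized, and the following notion does this. Let $\varphi:V(G)\to V(H)$ be a bijection. A vertex $z$ of $G$ is \emph{spoiled} if $\varphi(z)$ is an endpoint of a pair in $\varphi(E(G))\triangle E(H)$. At most $2\xi(\varphi)$ vertices are spoiled. If $z$ is unspoiled, then a pair containing $\varphi(z)$ lies in $\varphi(E(G))$ if and only if it lies in $E(H)$, so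
\begin{equation}\label{eq:unspoiled}
\varphi(N_G(z))=N_H(\varphi(z)),\qquad\text{and in particular}\qquad\deg_H\varphi(z)=\deg_Gz .
\end{equation}

\begin{lemma}\label{lem:far}
If $b$ is remote, then $\operatorname{dist}(G_b,G_0)\ge N/8$.
\end{lemma}

\begin{proof}
Let $\varphi:V(G_b)\to V(G_0)$ be a bijection and $\xi=\xi(\varphi)$. We read off an assignment $x$ from $\varphi$ and show that it violates at most $48\xi$ equations.

Call a variable $v$ \emph{good} if $(v,0)$ and $(v,1)$ are unspoiled. By \eqref{eq:unspoiled} their images then have degree $49$ and are adjacent in $G_0$. So they are variable vertices joined by a pair edge, and they have different labels. Hence there is $x_v\in\mathbb F_2$ such that $\varphi((v,\alpha))$ has label $\alpha+x_v$ for both $\alpha$. For variables that are not good put $x_v=0$.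

Call an equation $j$ \emph{good} if its variables $v_1,v_2,v_3$ are good and $y=(j;0,0)$ is unspoiled. The neighbors of $y$ in $G_b$ are $(v_1,0),(v_2,0),(v_3,b_j)$. By \eqref{eq:unspoiled}, $\varphi(y)$ has degree $3$, so it is an equation vertex of $G_0$, and its neighbors are the images of these three vertices, with labels $x_{v_1},\ x_{v_2},\ b_j+x_{v_3}$. By \eqref{eq:even} the labels sum to $0$, that is, $(Ax)_j=b_j$.

So $x$ satisfies all good equations. An equation that is not good can be blamed on a spoiled vertex. A spoiled variable vertex $(v,\alpha)$ is blamed for at most the $24$ equations containing $v$, and a spoiled equation vertex for at most one. Hence at most $24\cdot2\xi$ equations are violated. As $b$ is remote, $48\xi\ge6N$.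
\end{proof}

\begin{remark}
The bijection $\varphi$ may send the pair of $v$ to the pair of another variable, and the vertex $(j;0,0)$ to a vertex of another equation $j'$. The proof needs no control over this, because \eqref{eq:even} holds at every equation vertex of $G_0$. This is the reason for comparing $G_b$ with the graph of the homogeneous system: with $G_{b'}$ in place of $G_0$ the argument gives only $(Ax)_j=b_j+b'_{j'}$ for an unknown $j'$.
\end{remark}

These lemmas already settle the problem for large $d$. Let $d\ge49$ and $\varepsilon\le1/(412d)$. Given a large $n$, let $N=\lfloor n/102\rfloor$ and pad $G_b$ to $n$ vertices; then $n\le102N+101<103N$. For remote $b$, Lemma~\ref{lem:far} gives $\operatorname{dist}(G_b,G_0)\ge N/8>n/824\ge\varepsilon dn/2$. By Proposition~\ref{prop:transfer}, testing isomorphism to $G_0$ takes more than $\delta N>\delta n/103$ queries.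

\section{Reduction to degree 3}\label{sec:three}

To lower the degree we replace each variable vertex by a tree and distribute its $49$ edges among the nodes of the tree. Two things can go wrong. First, the isomorphisms $\varphi_x$ must survive. They respect the blocks, but they may reverse the order of the two neighbors of $(v,\alpha)$ within one equation: if $v=v_1(j)$ and $x_{v_2(j)}=1$, then $(j;\alpha,0),(j;\alpha,1)$ go to $(j;\alpha+x_v,1),(j;\alpha+x_v,0)$. So these two edges must be attached at the same node. Second, degrees no longer tell the kinds of vertices apart, and a bijection with few errors need not, on the face of it, map trees to trees. We therefore subdivide every edge of $G_b$ by a vertex with a pendant leaf. Such a vertex is recognizable from its neighborhood, and these vertices delimit the trees.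

\subsection*{The graphs $G^*_b$}

In this section $G_b$ has no padding. To each vertex $u$ of $G_b$ we assign a tree $T_u$, and each edge at $u$ is \emph{attached} to a node of $T_u$.
\begin{itemize}
\item If $u$ is an equation vertex, $T_u$ is the single node $u$, and its three edges are attached there.
\item If $u=(v,\alpha)$, the tree $T_u$ is a path $p_0p_1\cdots p_C$ together with nodes $r_1,\dots,r_C$, where $r_k$ is adjacent to $p_k$. The pair edge is attached at $p_0$, and the two edges to vertices of equation $j_k(v)$ are attached at $r_k$.
\end{itemize}
The graph $G^*_b$ consists of these disjoint trees, of a \emph{marker} $w_e$ and a \emph{leaf} $\ell_e$ for every edge $e=uu'$ of $G_b$, and possibly of isolated padding vertices. The marker $w_e$ is joined to $\ell_e$ and to the nodes of $T_u$ and $T_{u'}$ at which $e$ is attached.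

The node $p_0$ has the neighbor $p_1$ and one marker, and $p_C$ has the neighbors $p_{C-1},r_C$, so both have degree $2$. The nodes $p_k$ with $0<k<C$ have the neighbors $p_{k-1},p_{k+1},r_k$; the nodes $r_k$ have $p_k$ and two markers; equation vertices have three markers. Thus:
\begin{itemize}
\item[(a)] tree nodes have degree $2$ or $3$, markers have degree $3$, leaves have degree $1$, and padding vertices have degree $0$;
\item[(b)] the vertices of degree $1$ are the leaves, and the vertices with a neighbor of degree $1$ are the markers;
\item[(c)] the neighbors of a node of $T_u$ lie in $T_u\cup\{w_e:e\ni u\}$, so different trees are not adjacent.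
\end{itemize}
There are $6N\cdot49+96N=390N$ tree nodes, and $G_b$ has $3N+3\cdot96N=291N$ edges, so without padding $G^*_b$ has $390N+2\cdot291N=972N$ vertices. The number of edges does not depend on $b$.

The edges of $G_b$ depend on $b$, but the names of the vertices of $G^*_b$ must not. We therefore write $w_v,\ell_v$ for the marker and leaf of the pair edge of $v$, and $w_{y,c},\ell_{y,c}$ for those of the edge from the equation vertex $y$ to its neighbor of class $c$. In these terms, for $y=(j;\alpha_1,\alpha_2)$ with $j$ in block $k$, the marker $w_{y,c}$ is adjacent to $\ell_{y,c}$, to $y$, and to the node $r_k$ of $T_{(v_c(j),\alpha_c)}$.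

\begin{lemma}\label{lem:star12}
The family $(G^*_b)$ satisfies \textup{(P1)}, for a suitable order of the neighbor lists, and \textup{(P2)}.
\end{lemma}

\begin{proof}
Only two kinds of vertices have neighborhoods that depend on $b$. For $y=(j;\alpha_1,\alpha_2)$ with $j$ in block $k$, list the neighbors of $w_{y,3}$ as $\ell_{y,3}$, $y$, and the node $r_k$ of $T_{(v_3(j),\,b_j+\alpha_1+\alpha_2)}$. For $v$ of class $3$ and $j=j_k(v)$, list the neighbors of the node $r_k$ of $T_{(v,\alpha)}$ as $p_k$, $w_{(j;0,\alpha+b_j),3}$, $w_{(j;1,1+\alpha+b_j),3}$. In both cases the list is determined by $b_j$. All other lists are fixed once and for all. This proves (P1).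

For (P2) let $\varphi_x$ be as in Lemma~\ref{lem:iso}. Map each node of $T_u$ to the node of $T_{\varphi_x(u)}$ with the same name, map $w_{y,c}\mapsto w_{\varphi_x(y),c}$ and $\ell_{y,c}\mapsto\ell_{\varphi_x(y),c}$, and fix all $w_v,\ell_v$ and the padding vertices. This bijection from $V(G^*_0)$ to $V(G^*_{Ax})$ preserves the edges inside trees and the edges from markers to leaves and to equation vertices. It fixes or exchanges the nodes $p_0$ of $T_{(v,0)}$ and $T_{(v,1)}$, which are both adjacent to $w_v$. Finally, the neighbor $r_k$ of $w_{y,c}$ in $T_{(v_c(j),\alpha_c)}$ goes to the node $r_k$ of $T_{(v_c(j),\,\alpha_c+x_{v_c(j)})}$. This node is adjacent to $w_{\varphi_x(y),c}$ in $G^*_{Ax}$, because $\varphi_x(y)$ belongs to the same equation $j$ and its neighbor of class $c$ in $G_{Ax}$ is $(v_c(j),\alpha_c+x_{v_c(j)})$ by Lemma~\ref{lem:iso}. Every edge goes to an edge, and the numbers of edges agree.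
\end{proof}

\begin{lemma}\label{lem:contract}
For every $b$ and any amount of padding in $G^*_b$ and $G^*_0$, we have $\operatorname{dist}(G_b,G_0)\le392\operatorname{dist}(G^*_b,G^*_0)$.
\end{lemma}

\begin{proof}
Let $\psi:V(G^*_b)\to V(G^*_0)$ be a bijection and $\xi^*=\xi(\psi)$; ``spoiled'' refers to $\psi$. For $u\in V(G_b)$ let $B_u=T_u\cup\{w_e,\ell_e:e\ni u\}$, and call $u$ \emph{good} if $B_u$ contains no spoiled vertex. A vertex of $G^*_b$ lies in at most two of the sets $B_u$, so at most $4\xi^*$ vertices $u$ are not good. We show that $\psi$ maps the tree of a good vertex $u$ onto a tree, using \eqref{eq:unspoiled} for the vertices of $B_u$.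

\emph{Markers go to markers.} For $e\ni u$ the vertex $\psi(\ell_e)$ has degree $1$ and is adjacent to $\psi(w_e)$, so $\psi(w_e)$ is a marker by (b).

\emph{Tree nodes go to tree nodes.} Let $t\in T_u$. Then $\psi(t)$ has degree $2$ or $3$, so it is neither a leaf nor a padding vertex. Its neighbors are the images of the neighbors of $t$. By (c) and (a) the neighbors of $t$ are unspoiled and have degree at least $2$, so their images have degree at least $2$ as well. By (b), $\psi(t)$ is not a marker.

\emph{The image is a whole tree.} The edges of $T_u$ go to edges, so $\psi(T_u)$ is a connected set of tree nodes, and by (c) it lies in a single tree $T_{u'}$ of $G^*_0$. Every neighbor of a vertex of $\psi(T_u)$ lies in $\psi(T_u)$ or has the form $\psi(w_e)$ with $e\ni u$, and is then a marker. So no node of $T_{u'}\setminus\psi(T_u)$ is adjacent to $\psi(T_u)$. Since $T_{u'}$ is connected, $\psi(T_u)=T_{u'}$.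

Put $\varphi(u)=u'$. Different good vertices have disjoint trees, so $\varphi$ is injective on good vertices; extend it to a bijection $V(G_b)\to V(G_0)$. Let $e=u_1u_2$ be an edge of $G_b$ with both ends good. Then $\psi(w_e)$ is the marker of some edge $e'$ of $G_0$, and it is adjacent to nodes of the two different trees $T_{\varphi(u_1)}$ and $T_{\varphi(u_2)}$. The marker of $e'$ is adjacent only to the trees of the two ends of $e'$, so $e'=\varphi(u_1)\varphi(u_2)$ and $\varphi(e)\in E(G_0)$. Hence $|\varphi(E(G_b))\setminus E(G_0)|$ is at most the number of edges with an end that is not good, which is at most $49\cdot4\xi^*$. As $|E(G_b)|=|E(G_0)|$, the symmetric difference is twice as large, and $\xi(\varphi)\le392\xi^*$.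
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bound was proved in Section~\ref{sec:intro}. Put $c=\delta/973$ and $\kappa=1/(3136\cdot973)$, and let $d\ge3$ and $0<\varepsilon\le2\kappa/d$. Given a large $n$, let $N=\lfloor n/972\rfloor$, pad the graphs $G^*_b$ to $n$ vertices, and let $H_n=G^*_0$. Then $n\le972N+971<973N$. The graphs have maximum degree $3\le d$ and satisfy (P1) and (P2) by Lemma~\ref{lem:star12}. For remote $b$, Lemmas~\ref{lem:far} and~\ref{lem:contract} give
\[
\operatorname{dist}(G^*_b,G^*_0)\ge\frac{N}{8\cdot392}=\frac N{3136}>\kappa n\ge\frac{\varepsilon dn}2 ,
\]
which is (P3). By Proposition~\ref{prop:transfer}, every tester for isomorphism to $H_n$ makes more than $\delta N>cn$ queries on some input.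
\end{proof}

\section{Paths and cycles}\label{sec:small}

Let $d\le2$. Every component is then a path (possibly a single vertex) or a cycle. This is used twice: there are only $O(k)$ isomorphism types of components with at most $k$ vertices, and the larger components, which a short exploration cannot tell apart, can be merged into one path with two edge changes each.

We may assume $\varepsilon\le2$, since $\operatorname{dist}(G_1,G_2)\le|E(G_1)|+|E(G_2)|\le dn$, so that for $\varepsilon>2$ no pair is $\varepsilon$-far and the tester can always accept. Let $k=\lceil16/\varepsilon\rceil\le18/\varepsilon$. The \emph{type} of a vertex is the isomorphism type of its component if the component has at most $k$ vertices, and $\infty$ otherwise. There are $k$ types of paths, $k-2$ types of cycles and the type $\infty$, so fewer than $2k$ types. Let $f_i$ be the distribution of the type of a uniformly random vertex of $G_i$, and write $\|f\|_1=\sum_t|f(t)|$. If $G_1\cong G_2$, then $f_1=f_2$. The converse holds approximately.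

\begin{lemma}\label{lem:types}
If $\|f_1-f_2\|_1\le\varepsilon/8$, then $\operatorname{dist}(G_1,G_2)\le\varepsilon n/2$.
\end{lemma}

\begin{proof}
Each $G_i$ has at most $n/k$ components with more than $k$ vertices. Delete one edge from each of them that is a cycle, and join the resulting paths end to end into one \emph{long path} with $f_i(\infty)n$ vertices. This takes at most $2n/k$ edge changes and yields a graph $H_i$ with the same small components as $G_i$.

For each type $t\ne\infty$, match as many components of type $t$ as possible between $H_1$ and $H_2$, by isomorphisms; this matches $\min(f_1(t),f_2(t))\,n$ vertices on each side. Match also the initial segments with $\min(f_1(\infty),f_2(\infty))\,n$ vertices of the two long paths, in order. Since $\min(a,b)=\frac12(a+b-|a-b|)$, the number of unmatched vertices on each side is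
\[
n-n\sum_t\min(f_1(t),f_2(t))=\tfrac12\|f_1-f_2\|_1\,n\le\varepsilon n/16 .
\]
Extend the matching to a bijection $\varphi$ in any way. It restricts to an isomorphism between the subgraphs induced on the matched vertices, so each pair in $\varphi(E(H_1))\triangle E(H_2)$ comes from an edge of $H_1$ or of $H_2$ at an unmatched vertex. There are at most $2\cdot\varepsilon n/16$ such edges in each graph. Therefore
\[
|\varphi(E(G_1))\triangle E(G_2)|\le\frac{2n}k+\frac{\varepsilon n}4+\frac{2n}k\le\frac{\varepsilon n}2 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
The type of a given vertex is found with at most $2k$ queries: explore its component, reading the list of one discovered vertex after another, and stop when all discovered lists are read or more than $k$ vertices are discovered; at most $k$ lists are read.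

Let $\eta=\varepsilon/32$ and $s=\lceil72k/\eta^2\rceil$. The tester samples $s$ independent uniform vertices from each graph, finds their types, forms the empirical distributions $\hat f_1,\hat f_2$, and accepts if and only if $\|\hat f_1-\hat f_2\|_1\le2\eta$. It makes at most $4sk=O(\varepsilon^{-4})$ queries.

For each type $t$, the variable $\hat f_i(t)$ has mean $f_i(t)$ and variance at most $f_i(t)/s$, so $\mathbb E|\hat f_i(t)-f_i(t)|\le\sqrt{f_i(t)/s}$. Summing over the fewer than $2k$ types with the Cauchy--Schwarz inequality gives $\mathbb E\|\hat f_i-f_i\|_1\le\sqrt{2k/s}\le\eta/6$. By Markov's inequality, $\|\hat f_i-f_i\|_1>\eta$ has probability at most $1/6$, so with probability at least $2/3$ both empirical distributions are within $\eta$ of the true ones. Assume this event. If $G_1\cong G_2$, then $\|\hat f_1-\hat f_2\|_1\le2\eta$ and the tester accepts. If the pair is $\varepsilon$-far, then $\operatorname{dist}(G_1,G_2)>\varepsilon dn/2\ge\varepsilon n/2$, so $\|f_1-f_2\|_1>\varepsilon/8=4\eta$ by Lemma~\ref{lem:types}. Then $\|\hat f_1-\hat f_2\|_1>2\eta$ and the tester rejects.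
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Recent Developments in Testing Bounded-Degree Graphs},
\texttt{https://\allowbreak live-simons-institute.\allowbreak pantheon.\allowbreak berkeley.edu/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak 2024-08/\allowbreak Oded\%20Goldreich\_\allowbreak WOLA\%20Slides.pdf}

\end{thebibliography}
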